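# Lipschitz simplicial volume of moduli spaces of Riemann surfaces

## 1. Positivity for every genus and every number of punctures

**Theorem 1.** Let $g,n\ge 0$ satisfy $3g-3+n\ge 1$ or $(g,n)=(1,0)$. Give the Teichmüller space $\mathcal T_{g,n}$ a complete $\mathrm{Mod}_{g,n}$-invariant Riemannian metric $m$ that is bi-Lipschitz equivalent to the Teichmüller metric. Then
$$0<\|\mathcal M_{g,n}\|_{\mathrm{Lip},orb}<\infty .$$
More precisely, let $d=\dim_{\mathbb C}\mathcal T_{g,n}$. There are an integer $h$ and a holomorphic immersion $\Phi:\mathcal T_{g,n}\to D_h$ into the Siegel disc, Lipschitz for $m$, such that for each $f\in\mathrm{Mod}_{g,n}$ there is $s\in\mathrm{Sp}(2h,\mathbb Z)$ with $\Phi\circ f=s\circ\Phi$. Hence for every torsion-free finite-index subgroup $\Gamma\subset\mathrm{Mod}_{g,n}$, with $M_\Gamma=\Gamma\backslash\mathcal T_{g,n}$ and $\Omega$ the form on $M_\Gamma$ induced by $\Phi^*\omega$,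
$$\|\mathcal M_{g,n}\|_{\mathrm{Lip},orb}\ \ge\ \frac{1}{[\mathrm{Mod}_{g,n}:\Gamma]}\,(\pi h)^{-d}\int_{M_\Gamma}\Omega^d\ >0 .$$

Let us unpack this. $\mathcal T_{g,n}$ is the space of marked Riemann surfaces of genus $g$ with $n$ punctures. The mapping class group $\mathrm{Mod}_{g,n}$ acts on it by changing the marking, and $\mathcal M_{g,n}=\mathrm{Mod}_{g,n}\backslash\mathcal T_{g,n}$ is the moduli space, a non-compact orbifold. If $\Gamma$ is torsion-free of finite index, it acts freely, since point stabilizers in $\mathrm{Mod}_{g,n}$ are finite, and $M_\Gamma$ is a connected complex manifold. As $\mathcal T_{1,0}=\mathcal T_{1,1}=\mathbb H^2$ with the same $\mathrm{SL}(2,\mathbb Z)$-action, $(1,0)$ is the same case as $(1,1)$. From now on we assume $d=3g-3+n\ge1$; the real dimension is $2d$.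

The Siegel disc $D_h$ and its Kähler form $\omega$ are recalled in Section 3, the simplicial volumes in Section 2. The upper bound $<\infty$ is part 1 of Theorem 3 and is proved in Section 11; the positivity occupies Sections 4 to 9.

The theorem answers Question 7.1 of the paper "Simplicial volume of moduli spaces of Riemann surfaces": is the Lipschitz orbifold simplicial volume of $\mathcal M_{g,n}$ positive for all $g,n$? That paper quotes three facts.

1. Unlike the usual simplicial volume, the Lipschitz simplicial volume of every locally symmetric space of non-compact type and finite volume is positive.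
2. $\|\mathcal M_{g,n}\|_{orb}=0$ if $g\ge2$; if $g=1$, $n\ge3$; or if $g=0$, $n\ge6$.
3. $\|\mathcal M_{g,n}\|_{orb}>0$ if $g=1$, $n=0,1$, or if $g=0$, $n=4$.

So in all cases of fact 2 the Lipschitz condition makes the difference between zero and a positive number. The paper does not specify the metric. We use the interpretation in Theorem 1; McMullen's Kähler metric is one possible $m$.

## 2. Locally finite cycles and the Lipschitz condition

**Definition.** Let $M$ be a connected oriented $N$-manifold without boundary. A locally finite chain is a formal sum $c=\sum_i a_i\sigma_i$ of distinct singular simplices, with real coefficients $a_i\neq 0$, such that every compact set meets only finitely many images of the $\sigma_i$. It is a fundamental cycle if $\partial c=0$, its degree is $N$, and for every $y\in M$ it represents the positive generator of $H_N(M,M\setminus y;\mathbb R)$. Put $|c|_1=\sum|a_i|$. The simplicial volume $\|M\|\in[0,\infty]$ is the infimum of $|c|_1$ over all locally finite fundamental cycles.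

**Definition.** If $M$ carries a complete Riemannian metric, $\mathrm{Lip}(c)$ is the supremum of the Lipschitz constants of the $\sigma_i$, where the standard simplex has the Euclidean metric. $\|M\|_{\mathrm{Lip}}$ is the infimum of $|c|_1$ over those locally finite fundamental cycles with $\mathrm{Lip}(c)<\infty$. Finally
$$\|\mathcal M_{g,n}\|_{\mathrm{Lip},orb}=\frac{\|M_\Gamma\|_{\mathrm{Lip}}}{[\mathrm{Mod}_{g,n}:\Gamma]},$$
and $\|\mathcal M_{g,n}\|_{orb}$ is defined in the same way from $\|M_\Gamma\|$.

The last quotient does not depend on $\Gamma$. For a $k$-sheeted covering $M'\to M$, pushing a fundamental cycle of $M'$ forward and dividing by $k$ gives $\|M\|_{\mathrm{Lip}}\le\|M'\|_{\mathrm{Lip}}/k$, and taking all lifts of all simplices gives $\|M'\|_{\mathrm{Lip}}\le k\|M\|_{\mathrm{Lip}}$. Two subgroups $\Gamma_1,\Gamma_2$ are compared through $\Gamma_1\cap\Gamma_2$. Also, the set of cycles with $\mathrm{Lip}(c)<\infty$ depends only on the bi-Lipschitz class of the metric.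

*Example (circle).* The loop $\sigma_k:[0,1]\to S^1$, $t\mapsto e^{2\pi ikt}$, is a cycle representing $k[S^1]$, so $\frac1k\sigma_k$ is a fundamental cycle of norm $\frac1k$. Each has finite Lipschitz constant, so $\|S^1\|_{\mathrm{Lip}}=0$. The definition asks that $\mathrm{Lip}(c)$ be finite, with no bound that is uniform over all $c$.

*A first attempt, and where it stops.* Let $\Theta$ be a bounded positive volume form on $M$. Integrating over a fundamental cycle with $\mathrm{Lip}(c)=L$ gives, as we check in Section 7, $\int_M\Theta\le C\,L^{N}|c|_1$. This is a lower bound for $|c|_1$, but it degenerates as $L\to\infty$, and the circle shows that the dependence on $L$ is real: there $L|c|_1$ stays constant while $|c|_1\to0$. We need an inequality in which the constant in front of $|c|_1$ does not see $L$, while $L$ may enter in auxiliary estimates.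

## 3. The Siegel disc and a criterion for positivity

Let
$$D=D_h=\{z\in\mathrm{Sym}_h(\mathbb C):\ I-\bar zz>0\}.$$
For symmetric $z$ we have $z^*=\bar z$, so $D$ is the open unit ball of the operator norm on $\mathrm{Sym}_h(\mathbb C)$. It is convex and bounded. The Cayley transform $\tau\mapsto(\tau-i)(\tau+i)^{-1}$ maps the Siegel upper half space $\mathbb H_h$ biholomorphically onto $D$. Through it $G=\mathrm{Sp}(2h,\mathbb R)$ acts transitively and holomorphically on $D$ by
$$sz=(az+b)(\bar bz+\bar a)^{-1},\qquad \begin{pmatrix}a&b\\ \bar b&\bar a\end{pmatrix}\in U(h,h).$$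
Put
$$\omega=2i\,\partial\bar\partial\big(-\log\det(I-z\bar z)\big).$$
Section 5 shows that $\omega$ is a $G$-invariant Kähler form. The associated $G$-invariant Riemannian metric is complete, because $D$ is homogeneous.

*Example.* For $h=1$, $D_1$ is the unit disc and $\omega=\frac{2i\,dz\wedge d\bar z}{(1-|z|^2)^2}=\frac{4\,dx\wedge dy}{(1-|z|^2)^2}$ is the hyperbolic area form of curvature $-1$.

**Theorem 2.** Let $M$ be a connected complex manifold of dimension $d\ge 1$ with a complete Riemannian metric and universal cover $\widetilde M$. Let $\Phi:\widetilde M\to D_h$ be a holomorphic Lipschitz map such that for every deck transformation $\gamma$ there is $s\in G$ with $\Phi\circ\gamma=s\circ\Phi$. Let $\Omega$ be the form on $M$ induced by $\Phi^*\omega$. Then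
$$\|M\|_{\mathrm{Lip}}\ \ge\ (\pi h)^{-d}\int_M\Omega^d\ \in[0,\infty],$$
and the right side is positive as soon as $d\Phi$ is injective at one point.

The form $\Omega$ exists because $\gamma^*\Phi^*\omega=\Phi^*s^*\omega=\Phi^*\omega$. Theorem 1 splits into Theorem 2 and the construction of $\Phi$.

## 4. Hyperbolic surfaces: triangle areas and the trouble with long edges

Take $d=h=1$ and $\Phi:\mathbb H^2\to D_1$ an isometry, so $M$ is a hyperbolic surface and $\Omega$ its area form. In polar coordinates let
$$\alpha_0=\frac{2r^2}{1-r^2}\,d\theta ,\qquad d\alpha_0=\frac{4r}{(1-r^2)^2}\,dr\wedge d\theta=\omega .$$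
This is rotation-invariant, so for $x=s\cdot0$ the form $\alpha_x=(s^{-1})^*\alpha_0$ is well defined, and $d\alpha_x=\omega$. Since $\alpha_0$ vanishes on radial vectors, $\alpha_x$ vanishes along geodesics through $x$. As $d\theta$ has hyperbolic norm $\frac{1-r^2}{2r}$, we get $|\alpha_0|=r<1$, hence $|\alpha_x|<1$ everywhere.

Let $F:\Delta^2\to D_1$ be a smooth triangle with vertices $x_0,x_1,x_2$, and let $\beta(x_0,x_1,x_2)$ be the signed area of the geodesic triangle with these vertices; $|\beta|<\pi$ by Gauss–Bonnet. An edge of $F$ and the geodesic between the same endpoints have integrals that differ by an amount independent of the chosen primitive of $\omega$, because two primitives differ by an exact form. For the edge starting at $x$ choose the primitive $\alpha_x$, which integrates to $0$ along the geodesic. Stokes gives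
$$\int_{\Delta^2}F^*\omega=\beta(x_0,x_1,x_2)+\sum_{j=0}^2(-1)^j\int_{\text{edge }j}\alpha_{\text{start of edge }j}. \tag{1}$$

On a closed hyperbolic surface, sum (1) over the lifts of the triangles of a smooth fundamental cycle $\sum a_i\sigma_i$. The edge terms depend only on the projected edge, so they cancel because $\partial c=0$. Thus $\mathrm{area}(M)=\sum a_i\beta_i\le\pi|c|_1$: the constant $\pi$ does not see the Lipschitz constant.

On a non-compact $M$ the same cancellation needs an infinite double sum to be rearranged, and this is the exact point where the argument fails for arbitrary cycles: the edge terms are not bounded. Take an edge that goes from $0$ to $\frac12$ radially and then $k$ times around the circle $r=\frac12$. Its endpoints do not depend on $k$, but $\int\alpha_0=k\cdot2\pi\cdot\frac{2/4}{3/4}=\frac{4\pi k}3$. The Lipschitz condition repairs this: an edge of an $L$-Lipschitz triangle has length at most $\sqrt2L$, so its term is at most $\sqrt2L$ in absolute value. The sum of edge terms then converges absolutely when $|c|_1<\infty$, and it may be regrouped and vanishes. The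 number $L$ enters only in the justification, not in the inequality.

Some such hypothesis is unavoidable. If the inequality of Theorem 2 held for all locally finite cycles, then with the map $\Phi$ of Theorem 1 it would force $\|\mathcal M_{g,n}\|_{orb}>0$ for all $(g,n)$, against fact 2.

For general $h$ and $d$ we need a substitute for geodesic triangles, a formula like (1) for $\omega^d$, and a bound on its error terms on Lipschitz simplices. This is done in a double complex that mixes cochains in the vertices with differential forms.

## 5. A bounded cocycle representing the Kähler form of $D_h$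

**Step 1: a branch of the argument.** We need a globally defined, bounded branch of $\arg\det(I-z\bar x)$. For $z,x\in D$ we have $\|z\bar x\|_{op}<1$, so the eigenvalues $\mu_i$ of $z\bar x$ satisfy $|\mu_i|<1$. Put
$$A(z,x)=\sum_i\mathrm{Arg}(1-\mu_i)=-\mathrm{Im}\sum_{k\ge1}\tfrac1k\,\mathrm{tr}\big((z\bar x)^k\big).$$
The series converges locally uniformly, as $|\mathrm{tr}((z\bar x)^k)|\le h\|z\bar x\|^k$, so $A$ is real-analytic and is a branch of $\arg\det(I-z\bar x)$. Since $\mathrm{Re}(1-\mu_i)>0$, each summand lies in $(-\frac\pi2,\frac\pi2)$, so $|A|<\pi h/2$. Clearly $A(0,x)=A(z,0)=0$. Moreover $\mathrm{tr}((x\bar z)^k)=\overline{\mathrm{tr}((\bar xz)^k)}=\overline{\mathrm{tr}((z\bar x)^k)}$, so $A(x,z)=-A(z,x)$ and $A(z,z)=0$.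

**Step 2: invariant potentials and primitives.** We want primitives $\alpha_x$ of $\omega$ that $G$ permutes. Let
$$\varphi_x(z)=\log\frac{|\det(I-z\bar x)|^2}{\det(I-z\bar z)\det(I-x\bar x)} .$$
For $s\in G$ put $j_z=\bar bz+\bar a$, so that $s\binom zI=\binom{sz}{I}j_z$. This $j_z$ is invertible: if $j_zv=0$, the vector $\binom zIv$, on which the form $\mathrm{diag}(I,-I)$ takes the value $v^*(z^*z-I)v$, is mapped to a vector $\binom u0$ with value $|u|^2\ge0$; so $v=0$. Invariance of the form gives
$$I-(sx)^*(sz)=j_x^{-*}\,(I-x^*z)\,j_z^{-1},$$
where $j^{-*}$ means $(j^*)^{-1}$. Take determinants, using $x^*=\bar x$ and $\det(I-\bar xz)=\det(I-z\bar x)$. The factors $|\det j_x|^{-2}|\det j_z|^{-2}$ cancel between numerator and denominator, so $\varphi_{sx}(sz)=\varphi_x(z)$.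

Let $d^c=i(\bar\partial-\partial)$. Then $dd^c=2i\partial\bar\partial$, and for a nonvanishing holomorphic $F$ we have $d^c\log|F|^2=i(d\log\bar F-d\log F)=2\,d\arg F$. Put $\alpha_x=d^c\varphi_x$. Then:

* $d\alpha_x=\omega$ for every $x$, since $\log|\det(I-z\bar x)|^2$ is pluriharmonic in $z$.
* $s^*\alpha_{sx}=d^c(\varphi_{sx}\circ s)=\alpha_x$ for $s\in G$, as $s$ is holomorphic. Hence $s^*\omega=\omega$.
* At $z=0$, $-\log\det(I-z\bar z)=\mathrm{tr}(z\bar z)+\dots=\sum_{j,k}|z_{jk}|^2+\dots$, so $\omega=2i\sum_{j,k}dz_{jk}\wedge d\bar z_{jk}>0$ there. By transitivity $\omega>0$ everywhere.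

**Step 3: comparing two primitives.** For $x,y\in D$ put
$$f(x,y)(z)=2\big[A(z,y)-A(z,x)+A(y,x)\big].$$
By the formula for $d^c\log|F|^2$, $\alpha_y-\alpha_x=d_zf(x,y)$, and $f(x,y)(x)=2[A(x,y)+A(y,x)]=0$. Since $D$ is connected, $f(x,y)$ is the unique primitive of $\alpha_y-\alpha_x$ that vanishes at $x$. The function $z\mapsto f(sx,sy)(sz)$ is a primitive of $s^*(\alpha_{sy}-\alpha_{sx})=\alpha_y-\alpha_x$ and vanishes at $x$, so
$$f(sx,sy)(sz)=f(x,y)(z)\qquad(s\in G).$$

**Step 4: the double complex and the bounded cocycle.** Let $C^{p,q}$ be the space of functions $u:D^{p+1}\to A^q(D)$, with values in smooth $q$-forms, such that $s^*u(sx_0,\dots,sx_p)=u(x_0,\dots,x_p)$ for all $s\in G$. On it we have the simplicial coboundary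
$$(\delta u)(x_0,\dots,x_{p+1})=\sum_i(-1)^iu(x_0,\dots,\hat x_i,\dots,x_{p+1}),$$
the exterior derivative $d$, which commutes with $\delta$, and $\mathfrak D=\delta+(-1)^pd$. So $\omega\in C^{0,2}$, $\alpha\in C^{0,1}$, $f\in C^{1,0}$, and Steps 2 and 3 say
$$d\alpha=\omega,\qquad \delta\alpha=df .$$
Put $\beta=-\delta f\in C^{2,0}$. Since $d\,\delta f=\delta\,df=\delta\delta\alpha=0$, each $\beta(x,y,w)=-[f(y,w)-f(x,w)+f(x,y)]$ is a constant function on $D$. Evaluate it at $z=x$, where the last two terms vanish: $\beta(x,y,w)=-f(y,w)(x)$. By invariance and transitivity we may take $x=0$, and then $\beta(0,y,w)=-2A(w,y)=2A(y,w)$. Hence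
$$|\beta|<\pi h. \tag{2}$$

Compare with Section 4: the constants $\beta$ play the role of triangle areas, but no geodesics were needed. The forms $\alpha_x$ are also the same for $h=1$, since $d^c\psi(r)=r\psi'(r)\,d\theta$ for radial functions, so $d^c(-\log(1-r^2))=\frac{2r^2}{1-r^2}d\theta$.

**Step 5: powers.** To treat $\omega^d$ we multiply. Let $b_0=1$ and
$$b_k(x_0,\dots,x_{2k})=\prod_{i=1}^k\beta(x_{2i-2},x_{2i-1},x_{2i}),$$
the $k$-fold cup power of $\beta$. As $\delta\beta=-\delta\delta f=0$, the Leibniz rule gives $\delta b_k=0$. By (2), $|b_k|<(\pi h)^k$ for $k\geq 1$.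

**Lemma 1.** For $0\le j\le d-1$ and $k=d-1-j$ let
$$a_j=\omega^j\wedge\alpha_{x_0}\,b_k(x_0,\dots,x_{2k})\in C^{2k,2j+1},\qquad e_j=\omega^jf(x_0,x_1)\,b_k(x_1,\dots,x_{2k+1})\in C^{2k+1,2j}.$$
Then $\mathfrak D\sum_{j=0}^{d-1}(a_j+e_j)=\omega^d-b_d$.

*Proof.* First, $da_j=\omega^{j+1}b_k$. Next, $\delta b_k=0$ says
$$\sum_{i\ge1}(-1)^ib_k(x_0,\dots,\hat x_i,\dots,x_{2k+1})=-b_k(x_1,\dots,x_{2k+1}).$$
In $\delta a_j$ the term $i=0$ carries $\alpha_{x_1}$ and all others carry $\alpha_{x_0}$, so
$$\delta a_j=\omega^j\wedge(\alpha_{x_1}-\alpha_{x_0})\,b_k(x_1,\dots,x_{2k+1})=\omega^j\wedge df(x_0,x_1)\,b_k(x_1,\dots,x_{2k+1})=de_j .$$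
In $\delta e_j$, the terms $i=0$ and $i=1$ are $\omega^j[f(x_1,x_2)-f(x_0,x_2)]\,b_k(x_2,\dots,x_{2k+2})$. The terms $i\ge2$ are $\omega^jf(x_0,x_1)\sum_{i\ge2}(-1)^ib_k(x_1,\dots,\hat x_i,\dots,x_{2k+2})$. By the displayed consequence of $\delta b_k=0$, with all indices shifted by one (which changes the sign), this last sum is $+b_k(x_2,\dots,x_{2k+2})$. Altogether
$$\delta e_j=\omega^j(\delta f)(x_0,x_1,x_2)\,b_k(x_2,\dots,x_{2k+2})=-\omega^jb_{k+1}.$$
Since $a_j$ has even $p$ and $e_j$ has odd $p$,
$$\mathfrak D(a_j+e_j)=\delta a_j+da_j+\delta e_j-de_j=\omega^{j+1}b_{d-1-j}-\omega^jb_{d-j}.$$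
Summing over $j=0,\dots,d-1$ telescopes to $\omega^db_0-b_d$. $\square$

## 6. Evaluation on Lipschitz simplices

**Step 1: Stokes for Lipschitz maps.** Cycles in the definition of $\|M\|_{\mathrm{Lip}}$ are only Lipschitz, so Stokes must be justified. A Lipschitz map is differentiable almost everywhere by Rademacher's theorem, so pullbacks of smooth forms are bounded measurable forms.

**Lemma 2.** Let $F:\Delta^k\to D$ be Lipschitz and $\theta$ a smooth $(k-1)$-form on $D$. Then $\int_{\Delta^k}F^*d\theta=\sum_j(-1)^j\int_{\Delta^{k-1}}(F\circ\partial_j)^*\theta$, where $\partial_j$ is the $j$-th face inclusion.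

*Proof.* On the compact set $F(\Delta^k)$ the invariant and the Euclidean distance are comparable, so $F$ is Lipschitz as a map into $\mathrm{Sym}_h(\mathbb C)$. View $\Delta^k\subset\mathbb R^k$, extend $F$ to $\mathbb R^k$ by composing with the nearest point projection onto $\Delta^k$, which is $1$-Lipschitz, and mollify. The smooth maps $F_\epsilon$ are averages of values of $F$, so their values lie in the convex hull of $F(\Delta^k)$, a compact subset of the convex set $D$. They have uniformly bounded Lipschitz constants and converge uniformly to $F$. Stokes holds for $F_\epsilon$, and it remains to pass to the limit on $\Delta^k$ and on each face.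

The coefficients of $\theta$ and $d\theta$, composed with $F_\epsilon$, converge uniformly. So it suffices to show: if real functions $u_i^\epsilon\to u_i$ converge uniformly on a bounded open set $U$ of a Euclidean space, with uniform Lipschitz constants, then $du_1^\epsilon\wedge\dots\wedge du_j^\epsilon\to du_1\wedge\dots\wedge du_j$ weak-$*$ in $L^\infty(U)$. These forms are bounded in $L^\infty$, so it is enough to test against smooth compactly supported forms $\zeta$, which are dense in $L^1$. We have
$$\int\zeta\wedge du_1^\epsilon\wedge\dots\wedge du_j^\epsilon=\pm\int u_1^\epsilon\,d\zeta\wedge du_2^\epsilon\wedge\dots\wedge du_j^\epsilon ,$$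
and the same for the limit functions: mollify these near the support of $\zeta$; the gradients stay bounded and converge almost everywhere, so dominated convergence applies. Now $u_1^\epsilon\to u_1$ uniformly and $du_2^\epsilon\wedge\dots\wedge du_j^\epsilon$ converges weak-$*$ by induction on $j$, so the right side converges to the right side for the limit. $\square$

**Step 2: from the double complex to cochains on $M$.** Let $M,\Phi$ be as in Theorem 2. For a Lipschitz simplex $\sigma:\Delta^{p+q}\to M$ choose a lift $\tilde\sigma$ to $\widetilde M$, put $F=\Phi\circ\tilde\sigma$ and $x_i=F(e_i)$ for the vertices $e_i$ of the standard simplex, and for $u\in C^{p,q}$ define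
$$E(u)(\sigma)=\int_{[e_p,\dots,e_{p+q}]}F^*u(x_0,\dots,x_p).$$
So the first $p+1$ vertices feed the cochain variables and the last face carries the form. Another lift replaces $F$ by $sF$ with $s\in G$, and $(sF)^*u(sx_0,\dots,sx_p)=F^*u(x_0,\dots,x_p)$; hence $E(u)(\sigma)$ is well defined.

**Lemma 3.** $\delta E(u)=E(\mathfrak Du)$ on Lipschitz simplices, where $(\delta E(u))(\sigma)=\sum_j(-1)^jE(u)(\sigma\circ\partial_j)$.

*Proof.* Let $\dim\sigma=p+q+1$. For $j\le p$, the $j$-th face loses one of the vertices $e_0,\dots,e_p$, and the corresponding term is $(-1)^j\int_{[e_{p+1},\dots,e_{p+q+1}]}F^*u(x_0,\dots,\hat x_j,\dots,x_{p+1})$. For $j\ge p+1$ the term is $(-1)^j\int_{[e_p,\dots,\hat e_j,\dots,e_{p+q+1}]}F^*u(x_0,\dots,x_p)$. Put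
$$R=\int_{[e_{p+1},\dots,e_{p+q+1}]}F^*u(x_0,\dots,x_p).$$
The first group is $E(\delta u)(\sigma)$ without its last summand, that is, $E(\delta u)(\sigma)-(-1)^{p+1}R$. For the second group apply Lemma 2 on $[e_p,\dots,e_{p+q+1}]$, whose faces are numbered by $j-p$: it is $(-1)^p$ times Stokes' boundary sum without the face opposite $e_p$, that is, $(-1)^pE(du)(\sigma)-(-1)^pR$. The two $R$-terms cancel. $\square$

**Step 3: the error is bounded on $L$-Lipschitz simplices.** This is the only place where $L$ enters.

**Lemma 4.** Let $\eta=\sum_{j=0}^{d-1}(a_j+e_j)$ as in Lemma 1. For every $L$ there is $C(L)$ with $|E(\eta)(\sigma)|\le C(L)$ for all $L$-Lipschitz $\sigma:\Delta^{2d-1}\to M$.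

*Proof.* The covering is a local isometry, so $\tilde\sigma$ is locally $L$-Lipschitz, and hence $L$-Lipschitz since $\Delta^{2d-1}$ is convex. So $F$ is $R$-Lipschitz with $R=\mathrm{Lip}(\Phi)L$. Replacing $F$ by $sF$, which does not change $E(\eta)(\sigma)$, we may assume $x_0=0$. Then $F$ has image in the closed ball of radius $\sqrt2R$ about $0$, which is compact because $D$ is complete. For $x,y,z$ in this ball, $\omega$, $\alpha_x(z)$ and $f(x,y)(z)$ are jointly continuous, hence bounded, and $\beta$ is bounded by (2). A $q$-form with norm at most $c$ pulls back under an $R$-Lipschitz map to a form of norm at most $\mathrm{const}\cdot cR^q$ almost everywhere. Integrating over faces of $\Delta^{2d-1}$ gives the bound. $\square$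

*Check for $d=h=1$.* Here $\eta=\alpha_{x_0}+f(x_0,x_1)$, and on an edge the second term is evaluated at the endpoint $x_1$: $f(x_0,x_1)(x_1)=2[A(x_1,x_1)-A(x_1,x_0)+A(x_1,x_0)]=0$. So Lemmas 1 and 3 reduce to formula (1), and for $h=1$ the cocycle $\beta$ is the signed area of the geodesic triangle.

## 7. Proof of the criterion

Let $c=\sum_ia_i\sigma_i$ be a locally finite fundamental cycle with $|c|_1<\infty$ and $\mathrm{Lip}(c)=L<\infty$. If none exists, $\|M\|_{\mathrm{Lip}}=\infty$ and there is nothing to prove. The index set is countable, since $M$ is a countable union of compact sets. Put $\Theta=\Omega^d$. This is a non-negative top form because $\Phi^*\omega\ge0$ for holomorphic $\Phi$, and $|\Theta|\le C$ because $\Phi$ is Lipschitz. Write $\Delta=\Delta^{2d}$.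

**Step 1: integrating $\Theta$ over $c$ computes $\int_M\Theta$.** For finite cycles this is clear; for infinite Lipschitz cycles we count preimages. The claim is
$$\sum_ia_i\int_\Delta\sigma_i^*\Theta=\int_M\Theta<\infty. \tag{3}$$

The set $\sigma_i(\partial\Delta)$, the image of the null set where $\sigma_i$ is not differentiable, and (by the area formula) the image of the set where the derivative exists but is not invertible, all have measure zero. So for almost every $y\in M$ and all $i$: $y\notin\sigma_i(\partial\Delta)$, and $\sigma_i$ is differentiable with invertible derivative at each point of $\sigma_i^{-1}(y)$. Fix such a $y$. An invertible derivative at $t\in\sigma_i^{-1}(y)$ forces $|\sigma_i(t')-y|\ge\epsilon|t'-t|$ in a chart for $t'$ near $t$ and some $\epsilon>0$, so $t$ is isolated; as $\sigma_i^{-1}(y)$ is compact, it is finite. The linear homotopy in a chart from $\sigma_i$ to its first-order expansion at $t$ avoids $y$ on a small sphere around $t$, so the local degree at $t$ is $\mathrm{sgn}\det D\sigma_i(t)$. Since $\sigma_i(\partial\Delta)$ misses $y$, $\sigma_i$ is a relative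 cycle of $(M,M\setminus y)$, and by excision its class is $\sum_{t\in\sigma_i^{-1}(y)}\mathrm{sgn}\det D\sigma_i(t)$ times the generator. Only finitely many $\sigma_i$ meet $y$, and $c$ is a fundamental cycle, so
$$\sum_ia_i\sum_{t\in\sigma_i^{-1}(y)}\mathrm{sgn}\det D\sigma_i(t)=1\qquad\text{for almost every }y. \tag{4}$$
In particular $1\le\sum_i|a_i|\,\#\sigma_i^{-1}(y)$. The area formula yields
$$\int_M\Theta(y)\sum_i|a_i|\,\#\sigma_i^{-1}(y)=\sum_i|a_i|\int_\Delta|\sigma_i^*\Theta|\le C'L^{2d}|c|_1<\infty .$$
So $\int_M\Theta<\infty$. This also allows Fubini: integrating (4) against $\Theta$ and applying the area formula with signs gives (3).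

The same estimate with the Riemannian volume form in place of $\Theta$ gives, for a fundamental cycle on any connected oriented manifold $M$ of dimension $N$ with a complete metric,
$$\mathrm{vol}(M)\le\mathrm{const}\cdot L^{N}|c|_1. \tag{5}$$
So $\|M\|_{\mathrm{Lip}}=\infty$ when $M$ has infinite volume, for instance for Euclidean $\mathbb R^N$.

**Step 2: replacing $\Theta$ by the bounded cocycle.** By definition $E(\omega^d)(\sigma)=\int_\Delta\sigma^*\Theta$ and $E(b_d)(\sigma)=b_d(x_0,\dots,x_{2d})$. Lemmas 1 and 3 give $E(\omega^d)-E(b_d)=\delta E(\eta)$, hence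
$$\sum_ia_i\big(E(\omega^d)(\sigma_i)-E(b_d)(\sigma_i)\big)=\sum_i\sum_j(-1)^ja_i\,E(\eta)(\sigma_i\circ\partial_j).$$
Faces of $L$-Lipschitz simplices are $L$-Lipschitz, so by Lemma 4 the double sum is bounded in absolute value, term by term, by $(2d+1)C(L)|c|_1<\infty$. It may therefore be regrouped according to the singular simplex $\sigma_i\circ\partial_j$. Each group is finite, because every $\sigma_i$ in it meets the compact image of that face. The total coefficient of each group is zero, because $\partial c=0$. So the double sum vanishes.

**Step 3: the inequality.** Combining (3), Step 2 and (2),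
$$\int_M\Omega^d=\sum_ia_iE(\omega^d)(\sigma_i)=\sum_ia_iE(b_d)(\sigma_i)\le(\pi h)^d|c|_1 .$$
Taking the infimum over $c$ proves the inequality. Finally, $\Omega^d\ge0$ everywhere, and $\Omega^d>0$ wherever $d\Phi$ is injective; if there is one such point, then $\Omega^d>0$ near it by continuity and the integral is positive. This proves Theorem 2. $\square$

## 8. Period maps, and the branched cover that sees the punctures

We now need a holomorphic, Lipschitz, equivariant map $\mathcal T_{g,n}\to D_h$ that is immersive at some point. The natural candidate is the period map. For a closed surface of genus $h\ge1$ and a fixed symplectic basis of its first homology, $\mathrm{Per}:\mathcal T_h\to\mathbb H_h$ sends a marked Riemann surface to its period matrix; it is holomorphic. By Rauch's formula its codifferential at $Y$ is, up to a nonzero constant, the multiplication map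
$$\mathrm{Sym}^2H^0(K_Y)\to H^0(K_Y^2).$$
By Max Noether's theorem this is surjective if $Y$ is non-hyperelliptic, so $d\,\mathrm{Per}$ is injective there.

For $n=0$, $g\ge2$ this works at once (Theorem 3, part 3). For $n\ge1$ one may fill in the punctures first, and this fails in general. If $g\ge2$, $n\ge1$, the map factors through $\mathcal T_{g,n}\to\mathcal T_g$, whose fibres have positive dimension, so it is nowhere immersive and $\Omega^d\equiv0$. For $g=1$, $n\ge2$ the target $\mathbb H_1$ has dimension $1<d=n$. For $g=0$ there are no periods at all. The period map must be taken on a cover of the surface that is branched over every puncture. The cover must meet three demands: every mapping class must lift to it; it must ramify over each puncture; and it should never be hyperelliptic.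

**Step 1: the cover.** Let $S$ be a closed surface of genus $g$, $P\subset S$ with $|P|=n$, $S^\circ=S\setminus P$, $\pi=\pi_1(S^\circ)$. Let $K\subset\pi$ be the subgroup generated by all cubes and all triple commutators $[[x,y],z]$. It is a verbal subgroup: it is generated by all values of fixed words, hence invariant under all automorphisms of $\pi$. Put $Q=\pi/K$.

$Q$ is finitely generated, nilpotent of class at most $2$, and of exponent dividing $3$. Its abelianization is finite, and its commutator subgroup is central, generated by the finitely many commutators of generators, each of order dividing $3$. So $Q$ is a finite $3$-group. It surjects onto $H_1(S^\circ;\mathbb F_3)=\mathbb F_3^r$, with $r=2g$ if $n=0$ and $r=2g+n-1$ if $n\ge1$. Under $3g-3+n\ge1$ we have $r\ge3$ if $g=0$ (then $n\ge4$), $r\ge2$ if $g=1$ (then $n\ge1$), and $r\ge4$ if $g\ge2$. So always $r\ge2$, and $Q$ is not cyclic.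

**Step 2: peripheral loops have order exactly $3$ in $Q$.** This ensures ramification. As $Q$ has exponent dividing $3$, it suffices that they are nontrivial. If $n\ge2$, a peripheral loop is nonzero in $H_1(S^\circ;\mathbb F_3)$, because the only relation among the $n$ peripheral classes is that their sum vanishes. If $n=1$, then $g\ge1$ and the loop is $\prod[a_i,b_i]$, which dies in every abelian quotient; this is why class $2$ is needed. Consider the group of upper unitriangular $3\times3$ matrices over $\mathbb F_3$. It has class $2$, and $(I+N)^3=I+3N+3N^2+N^3=I$ for strictly upper triangular $N$, so it has exponent $3$. Let $x,y$ be noncommuting generators. The homomorphism $a_1\mapsto x$, $b_1\mapsto y$, other generators $\mapsto1$, defined on the free group $\pi$, factors through $Q$ and sends $\prod[a_i,b_i]$ to $[x,y]\ne1$.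

*Example.* For $(g,n)=(1,1)$, $\pi$ is free on $a,b$. The abelianization of $Q$ has order $9$ and its commutator subgroup is generated by the central element $[a,b]$, so $|Q|\le27$. Since $Q$ surjects onto the matrix group above, $Q$ is that group, of order $27$.

Let $q:S'\to S$ be the closed surface obtained from the $Q$-cover of $S^\circ$ by filling in the punctures. It is branched of index $3$ over each point of $P$ and unbranched elsewhere. Let $h$ be its genus. By Riemann–Hurwitz each point of $P$ contributes $\frac{|Q|}3\cdot2$, so
$$2h-2=|Q|\Big(2g-2+\frac{2n}3\Big)>0$$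
for all our $(g,n)$ (for $g=0$, $n\ge4$ the bracket is at least $\frac23$). So $h\ge2$. In the example, $2h-2=27\cdot\frac23=18$ and $h=10$.

**Step 3: pulling back complex structures is a holomorphic immersion $\iota:\mathcal T_{g,n}\to\mathcal T_h$.** A marked structure $X$ on $(S,P)$ pulls back to a structure $X'$ on $S'$, and isotopies relative to $P$ lift, so $\iota(X)=X'$ is well defined. It is induced by the linear, norm-preserving map $\mu\mapsto q^*\mu$ of Beltrami differentials, so it is holomorphic.

Recall that the cotangent space of $\mathcal T_{g,n}$ at $X$ is the space $\mathcal Q(X,P)$ of quadratic differentials, holomorphic off $P$, with at most simple poles at $P$; the pairing with a Beltrami differential is $\int_X\mu\theta$, and $\mu$ represents the zero tangent vector exactly when all these pairings vanish. For $\theta\in\mathcal Q(X,P)$ the pullback $q^*\theta$ is holomorphic on $X'$: with $z=w^3$, $\frac{dz^2}z=\frac{9w^4dw^2}{w^3}=9w\,dw^2$. Here ramification is used; an unramified puncture would keep its pole. Moreover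
$$\int_{X'}q^*\mu\;q^*\theta=|Q|\int_X\mu\theta .$$
If $d\iota(\mu)=0$, the left side vanishes for all $\theta\in\mathcal Q(X,P)$, so $\mu$ is trivial. Thus $\iota$ is an immersion.

**Step 4: $X'$ is never hyperelliptic.** The group $Q$ acts faithfully on $X'$ by automorphisms. Suppose $X'$ is hyperelliptic with involution $J$, which is central in $\mathrm{Aut}(X')$ because $h\ge2$. The kernel of $\mathrm{Aut}(X')\to\mathrm{Aut}(X'/J)$ is $\langle J\rangle$, since its elements are deck transformations of the double cover $X'\to X'/J$. As $|Q|$ is odd, $Q\cap\langle J\rangle=1$, so $Q$ embeds in $\mathrm{Aut}(X'/J)=\mathrm{PGL}_2(\mathbb C)$. A finite subgroup of $\mathrm{PGL}_2(\mathbb C)$ is cyclic, dihedral, or isomorphic to $A_4$, $S_4$ or $A_5$, so one of odd order is cyclic. But $Q$ is not cyclic, a contradiction.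

Hence $d\,\mathrm{Per}$ is injective at every point of $\iota(\mathcal T_{g,n})$, and
$$\Phi:=\mathrm{Cayley}\circ\mathrm{Per}\circ\iota:\ \mathcal T_{g,n}\to D_h$$
is a holomorphic immersion.

## 9. Equivariance, the Lipschitz bound, and the proof of positivity

**Step 1: equivariance.** Let $f$ be an orientation-preserving homeomorphism of $(S,P)$. As $K$ is verbal, $f$ lifts to the $Q$-cover of $S^\circ$, and the lift extends over the filled-in points to a homeomorphism $f'$ of $S'$. Then $\iota(f\cdot X)=f'\cdot\iota(X)$. The map $f'$ acts symplectically on $H_1(S';\mathbb Z)$, so $\mathrm{Per}(f'\cdot Y)=s\,\mathrm{Per}(Y)$ with $s\in\mathrm{Sp}(2h,\mathbb Z)$ independent of $Y$. Hence $\Phi\circ f=s\circ\Phi$.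

**Step 2: $\Phi$ is Lipschitz.** Let $\mathbb D$ be the unit disc with its metric of curvature $-1$. First, any holomorphic $v:\mathbb D\to D_h$ is $\sqrt h$-Lipschitz. Since $\mathbb D$ and $D_h$ are homogeneous under holomorphic isometries, it is enough to bound $v'(0)$ when $v(0)=0$. Since $\|v\|_{op}<1$, Cauchy's estimate gives $\|v'(0)\|_{op}\le1$, so the Hilbert–Schmidt norm of $v'(0)$ is at most $\sqrt h$. The metrics at the origins are $4|d\zeta|^2$ and $4\sum_{j,k}|dz_{jk}|^2$, so the norm of the differential at $0$ is at most $\sqrt h$.

By Teichmüller's theorem any two points of $\mathcal T_{g,n}$ lie in a Teichmüller disc, that is, in the image of a holomorphic map $u:\mathbb D\to\mathcal T_{g,n}$ that is isometric from a fixed multiple of the Poincaré distance to $d_{\mathrm{Teich}}$. Applying the bound to $v=\Phi\circ u$ shows that $\Phi$ is Lipschitz for $d_{\mathrm{Teich}}$, with a constant depending only on $h$. As $d_{\mathrm{Teich}}\le C\,d_m$, it is Lipschitz for $m$.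

**Step 3: conclusion.** Let $\Gamma\subset\mathrm{Mod}_{g,n}$ be torsion-free of finite index. It acts freely, properly discontinuously and holomorphically on the contractible space $\mathcal T_{g,n}$, which is therefore the universal cover of $M_\Gamma$. Theorem 2 gives $\|M_\Gamma\|_{\mathrm{Lip}}\ge(\pi h)^{-d}\int_{M_\Gamma}\Omega^d$, and the right side is positive since $\Phi$ is an immersion. Dividing by the index proves Theorem 1 except for the finiteness. $\square$

## 10. Submanifolds, the Hodge bundle, and the value $\frac16$

**Theorem 3.**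

1. $0<\|\mathcal M_{g,n}\|_{\mathrm{Lip},orb}<\infty$.
2. Every closed connected complex submanifold $V\subset M_\Gamma$ with $\dim_{\mathbb C}V\ge1$, with the induced metric, has $\|V\|_{\mathrm{Lip}}>0$. Every compact connected complex submanifold of $M_\Gamma$ of positive dimension has positive ordinary simplicial volume.
3. For $g\ge2$, $\|\mathcal M_{g,0}\|_{\mathrm{Lip},orb}\ge(4/g)^{3g-3}\int_{\mathcal M_g}c_1(\mathbb E)^{3g-3}>0$, where $\mathbb E$ is the Hodge bundle with its $L^2$-metric and the integral is the orbifold integral.
4. $\|\mathcal M_{1,0}\|_{\mathrm{Lip},orb}=\|\mathcal M_{1,1}\|_{\mathrm{Lip},orb}=\frac16$. In particular the constant in Theorem 2 is sharp for $d=h=1$.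

**Proof of part 2.** Here "closed" means closed as a subset. We verify the hypotheses of Theorem 2 for $V$. The induced path distance satisfies $d_V\ge d_{M_\Gamma}$ on $V$, so a $d_V$-Cauchy sequence converges in $M_\Gamma$, to a point of $V$; as $V$ is embedded, it converges in $V$. So $V$ is complete. Let $\widetilde V$ be the universal cover and $\ell:\widetilde V\to\mathcal T_{g,n}$ a lift of $\widetilde V\to V\hookrightarrow M_\Gamma$. It is a holomorphic immersion and is $1$-Lipschitz. For a deck transformation $\gamma'$ of $\widetilde V$, $\ell\circ\gamma'$ is another lift, so $\ell\circ\gamma'=\gamma\circ\ell$ with $\gamma\in\Gamma$. Hence $\Phi\circ\ell$ is a Lipschitz holomorphic immersion satisfying the equivariance condition, and Theorem 2 gives $\|V\|_{\mathrm{Lip}}>0$. If $V$ is compact, locally finite chains are finite. The standard smoothing operator replaces each singular simplex by one smooth simplex and is chain homotopic to the identity, so any fundamental cycle can be replaced by a smooth one of no larger norm, which is Lipschitz. So $\|V\|=\|V\|_{\mathrm{Lip}}>0$. $\square$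

**Proof of part 3.** We apply Theorem 2 to the period map itself, $\Phi=\mathrm{Cayley}\circ\mathrm{Per}:\mathcal T_g\to D_g$. It is Lipschitz and equivariant by the arguments of Section 9. If $g\ge3$ it is immersive at non-hyperelliptic points, and these exist since the hyperelliptic locus has dimension $2g-1<3g-3$. If $g=2$ it is immersive everywhere: $\mathrm{Sym}^2H^0(K)\to H^0(K^2)$ is a map between spaces of dimension $3$, and it is injective because a nonzero quadratic form in two variables factors into nonzero linear forms, and a product of nonzero holomorphic forms is nonzero.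

Next we identify $\Omega$. With $z=(\tau-i)(\tau+i)^{-1}$,
$$I-z^*z=(\tau+i)^{-*}\big[(\bar\tau-i)(\tau+i)-(\bar\tau+i)(\tau-i)\big](\tau+i)^{-1}=(\tau+i)^{-*}\,4\,\mathrm{Im}\,\tau\,(\tau+i)^{-1},$$
since the bracket is $2i\bar\tau-2i\tau=4\,\mathrm{Im}\,\tau$. The outer factors contribute pluriharmonic terms to $\log\det$, so $\omega=2i\partial\bar\partial(-\log\det\mathrm{Im}\,\tau)$. In the normalized frame $\omega_1,\dots,\omega_g$ of $\mathbb E$ the $L^2$-metric is $\frac i2\int\omega_j\wedge\bar\omega_k=\frac i2(\bar\tau_{jk}-\tau_{jk})=\mathrm{Im}\,\tau_{jk}$, so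
$$c_1(\mathbb E)=-\frac i{2\pi}\partial\bar\partial\log\det\mathrm{Im}\,\tau=\frac{\Omega}{4\pi}.$$
Thus $(\pi g)^{-d}\int\Omega^d=(4/g)^d\int c_1(\mathbb E)^d$ with $d=3g-3$. Dividing by $[\mathrm{Mod}_{g,0}:\Gamma]$ turns $\int_{M_\Gamma}$ into the orbifold integral. $\square$

**Proof of part 4.** The Teichmüller metric on $\mathcal T_{1,0}=\mathcal T_{1,1}=\mathbb H^2$ is a constant multiple of the hyperbolic metric, so $m$ is bi-Lipschitz to the hyperbolic metric, by a comparison that descends to $M_\Gamma$. Both metrics give the same cycles with $\mathrm{Lip}(c)<\infty$, and we may take $m$ hyperbolic.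

*Lower bound.* The Cayley transform $\Phi:\mathbb H^2\to D_1$ is an isometry, and Theorem 2 gives $\|M_\Gamma\|_{\mathrm{Lip}}\ge\mathrm{area}(M_\Gamma)/\pi$.

*Equality.* We quote the proportionality principle of Löh and Sauer (*Degree theorems and Lipschitz simplicial volume for nonpositively curved manifolds of finite volume*, J. Topol. 2 (2009)): if $M,N$ are complete, nonpositively curved, of finite volume, with isometric universal covers, then $\|M\|_{\mathrm{Lip}}/\mathrm{vol}(M)=\|N\|_{\mathrm{Lip}}/\mathrm{vol}(N)$. Apply it to $M=M_\Gamma$ and a closed hyperbolic surface $N$ of genus $k\ge2$. For $N$ the ratio is $1/\pi$. It is at least $1/\pi$ by Theorem 2. Conversely, cut the standard $4k$-gon from the vertex at which its boundary word starts into $4k-2$ triangles, with diagonals directed away from that vertex. In the word $a_1b_1a_1^{-1}b_1^{-1}\cdots b_k^{-1}$ both sides at that vertex are also directed away from it, so every triangle can be ordered compatibly with its edges, and $\|N\|\le4k-2$. An $l$-fold cover has genus $l(k-1)+1$, so $\|N\|\le\frac{4l(k-1)+2}l$, and $l\to\infty$ gives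 $\|N\|\le4k-4=\mathrm{area}(N)/\pi$. For closed $N$, $\|N\|_{\mathrm{Lip}}=\|N\|$ by smoothing, as in part 2.

*The number.* $\mathrm{SL}(2,\mathbb Z)\backslash\mathbb H^2$ has area $\frac\pi3$. Since $-1\notin\Gamma$, the image of $\Gamma$ in $\mathrm{PSL}(2,\mathbb Z)$ has index $\frac12[\mathrm{SL}(2,\mathbb Z):\Gamma]$, so $\mathrm{area}(M_\Gamma)=\frac\pi3\cdot\frac12[\mathrm{SL}(2,\mathbb Z):\Gamma]$. Dividing by $\pi$ and by the index gives $\frac16$. $\square$

## 11. Finiteness: a Lipschitz cycle of finite norm from a partition of unity

For part 1 it remains to construct one locally finite fundamental cycle $c$ of $M_\Gamma$ with $\mathrm{Lip}(c)<\infty$ and $|c|_1<\infty$. A triangulation of $M_\Gamma$ gives a fundamental cycle, but with infinitely many simplices of coefficient $\pm1$, so infinite norm. We replace it by straight simplices on a $\Gamma$-invariant set of points of $\mathcal T=\mathcal T_{g,n}$, with coefficients given by integrals that add up to at most a constant times the volume.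

By McMullen (*The moduli space of Riemann surfaces is Kähler hyperbolic*, Ann. of Math. 151 (2000)), $\mathcal T$ has a $\mathrm{Mod}_{g,n}$-invariant complete Riemannian metric $m_0$, bi-Lipschitz to the Teichmüller metric, with bounded sectional curvature, injectivity radius bounded below on $\mathcal T$, and $\mathrm{vol}(M_\Gamma)<\infty$. (For $d=1$ use the hyperbolic metric on $\mathbb H^2$.) As $m$ and $m_0$ are bi-Lipschitz, they have the same Lipschitz cycles, so we work with $m_0$. Let $N=2d$ and $M=M_\Gamma$. Choose $\rho>0$ so small that all balls of radius $\le\rho$ in $\mathcal T$ are strongly convex and $\exp_x$ is uniformly bi-Lipschitz on $4\rho$-balls; this is possible by the theorems of Whitehead and Rauch. Let $r>0$ satisfy $(4+N)r<\rho$.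

**Step 1: an equivariant partition of unity with $\sum_\nu|d\lambda_\nu|$ bounded.** Cover $M$ by a countable locally finite family of relatively compact, evenly covered open sets $V_i$ with lifts $\widetilde V_i\subset\mathcal T$ of diameter $<r$. Let $U_i=V_i\setminus\bigcup_{j<i}V_j$, discarding empty ones, let $\widetilde U_i\subset\widetilde V_i$ be its lift, and choose $p_i\in\widetilde U_i$. For $\nu=(\gamma,i)\in\mathcal N:=\Gamma\times\{i\}$ (with $i$ running over the remaining indices) put $U_\nu=\gamma\widetilde U_i$, with associated point $\gamma p_i\in U_\nu$, also denoted $\nu$. The Borel sets $U_\nu$ partition $\mathcal T$. They are locally finite: a compact set projects to a compact set, which meets finitely many $V_i$, and for each $i$ it meets finitely many translates of the relatively compact set $\widetilde V_i$.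

Let $\psi:[0,\infty)\to[0,1]$ be smooth, equal to $1$ on $[0,\frac12]$, with support in $[0,1)$, and put
$$w(x,y)=\psi\big(d(x,y)/r\big),\quad \Lambda_\nu(x)=\int_{U_\nu}w(x,y)\,dy,\quad W(x)=\sum_\nu\Lambda_\nu(x)=\int_{\mathcal T}w(x,y)\,dy,\quad \lambda_\nu=\Lambda_\nu/W .$$
Since $r$ is below the injectivity radius and $\psi$ is constant near $0$, $w$ is smooth. By bounded geometry $W(x)\ge\mathrm{vol}\,B(x,r/2)\ge v_0>0$. Also $\sum_\nu|d\Lambda_\nu|$ and $|dW|$ are at most $\int|d_xw(x,y)|\,dy\le\frac{\sup|\psi'|}r\mathrm{vol}\,B(x,r)\le C$. So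
$$\sum_\nu|d\lambda_\nu|\le\frac{\sum_\nu|d\Lambda_\nu|}W+\frac{\sum_\nu\Lambda_\nu}{W}\cdot\frac{|dW|}{W}\le\frac{2C}{v_0}=:C_1 . \tag{6}$$
Furthermore $\sum_\nu\lambda_\nu=1$, $\lambda_{\gamma\nu}(\gamma x)=\lambda_\nu(x)$ for $\gamma\in\Gamma$, the supports are locally finite, and $\mathrm{supp}\,\lambda_\nu\subset B(\nu,2r)$: where $\Lambda_\nu(x)\ne0$, some $y\in U_\nu$ lies within $r'$ of $x$ for a fixed $r'<r$, and $d(y,\nu)\le\mathrm{diam}\,U_\nu<r$.

**Step 2: straight simplices with a uniform Lipschitz constant.** For $\nu_0,\dots,\nu_k$ ($k\leq N$, repetitions allowed) in a common ball of radius $2r$, let $[\nu_0,\dots,\nu_k]$ be obtained inductively by geodesic coning of $[\nu_1,\dots,\nu_k]$ from $\nu_0$: the point with barycentric coordinates $(t_0,t')$, $t_0<1$, goes to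
$$\exp_{\nu_0}\Big((1-t_0)\,v\big(t'/(1-t_0)\big)\Big),\qquad v=\exp_{\nu_0}^{-1}\circ[\nu_1,\dots,\nu_k],$$
and $t_0=1$ goes to $\nu_0$. By convexity it stays in every ball of radius $\le\rho$ that contains its vertices. The construction is $\Gamma$-equivariant, and its faces are the straight simplices on the corresponding vertices. For the Lipschitz constant induct on $k$. The map $v$ is Lipschitz by induction and $|v|\le4r$. With $a=1-t_0=|t'|_1$ and $a'=|t''|_1$,
$$\big|a\,v(t'/a)-a'v(t''/a')\big|\le a\,\mathrm{Lip}(v)\,\big|t'/a-t''/a'\big|+|a-a'|\,4r,$$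
and $a\,|t'/a-t''/a'|\le|t'-t''|+\frac{|t''|}{a'}|a-a'|\le|t'-t''|+|a-a'|$, where $|a-a'|\le\sqrt k\,|t'-t''|$. When $a=0$ or $a'=0$ the difference is at most $4r|a-a'|$. So the homogeneous extension is Lipschitz, and since $\exp_{\nu_0}$ is uniformly bi-Lipschitz, all straight simplices of dimension at most $N$ have Lipschitz constant at most some $L_0$.

**Step 3: the chain map $P$.** Take a smooth locally finite triangulation of $M$ with ordered vertices, so fine that lifted simplices have diameter $<r$. Let $\mathcal K$ be its lift to $\mathcal T$, and $c_0$ the resulting locally finite fundamental cycle of $M$, the sum of the top simplices with signs $\pm1$. For an ordered $k$-simplex $\kappa$ of $\mathcal K$ put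
$$P(\kappa)=\sum_{\nu_0,\dots,\nu_k}\Big(\int_\kappa\lambda_{\nu_0}\,d\lambda_{\nu_1}\wedge\dots\wedge d\lambda_{\nu_k}\Big)[\nu_0,\dots,\nu_k].$$
Only tuples for which the supports of the $\lambda_{\nu_i}$ have a common point $x\in\kappa$ contribute. These are finitely many, and then all $\nu_i$ lie in $B(x,2r)$, so $[\nu_0,\dots,\nu_k]$ is defined.

We claim $\partial P(\kappa)=P(\partial\kappa)$. For $k\ge i\ge1$ the $i$-th faces do not involve $\nu_i$, and summing the coefficients over $\nu_i$ gives zero, because $\sum_\nu d\lambda_\nu=0$. In the $0$-th faces we sum over $\nu_0$ and use $\sum_\nu\lambda_\nu=1$. So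
$$\partial P(\kappa)=\sum_{\nu_1,\dots,\nu_k}\Big(\int_\kappa d\lambda_{\nu_1}\wedge\dots\wedge d\lambda_{\nu_k}\Big)[\nu_1,\dots,\nu_k]=P(\partial\kappa),$$
the last equality by Stokes, as the integrand is $d(\lambda_{\nu_1}d\lambda_{\nu_2}\wedge\dots\wedge d\lambda_{\nu_k})$. By the equivariance of $\lambda$ and of straight simplices, $P$ is $\Gamma$-equivariant.

**Step 4: $P(c_0)$ induces a fundamental cycle of $M$.** We connect $P$ to the identity by a chain homotopy of bounded size. Let $x_\kappa$ be the first vertex of $\kappa$; then $\kappa$ and all simplices of $P(\kappa)$ lie in $B(x_\kappa,3r)$. Choose inductively, and equivariantly since $\Gamma$ acts freely on the simplices of $\mathcal K$, chains $H(\kappa)\in C_{k+1}\big(B(x_\kappa,(3+k)r)\big)$ with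
$$\partial H(\kappa)=P(\kappa)-\kappa-H(\partial\kappa).$$
This is possible. For $k=0$, $P(x)-x$ has augmentation $\sum_\nu\lambda_\nu(x)-1=0$ and lies in a contractible ball. For $k\ge1$, each face of $\kappa$ has its first vertex within $r$ of $x_\kappa$, so the right side lies in $B(x_\kappa,(3+k)r)$. It is a cycle, because
$$\partial P(\kappa)-\partial\kappa-\partial H(\partial\kappa)=P(\partial\kappa)-\partial\kappa-\big(P(\partial\kappa)-\partial\kappa-H(\partial\partial\kappa)\big)=0 .$$
The ball is convex, as $(3+k)r<\rho$, hence contractible.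

Project to $M$: choose one lift $\kappa$ of each simplex of the triangulation, and let $c$ and $H(c_0)$ be the chains on $M$ induced by $P$ and $H$. Each simplex of the triangulation contributes finitely many singular simplices, all within distance $(3+N)r$ of its first vertex. As $M$ is complete, closed bounded neighbourhoods of compact sets are compact, so $c$ and $H(c_0)$ are locally finite. Since $\partial c_0=0$, we get $c-c_0=\partial H(c_0)$. So $c$ is a locally finite fundamental cycle, and $\mathrm{Lip}(c)\le L_0$.

**Step 5: the norm of $c$.** Let $T=(\nu_0,\dots,\nu_N)$. The group $\Gamma$ acts freely on tuples, and the coefficient of the orbit of $[\nu_0,\dots,\nu_N]$ in $c$ collects, over the chosen lifts $\kappa$ and all $\gamma\in\Gamma$, the signed coefficient of $\gamma T$ in $P(\kappa)$, which is that of $T$ in $P(\gamma^{-1}\kappa)$. So it is the signed sum over all top simplices of $\mathcal K$, that is, $\int_{\mathcal T}\lambda_{\nu_0}d\lambda_{\nu_1}\wedge\dots\wedge d\lambda_{\nu_N}$. If different orbits project to the same singular simplex, the norm only decreases. With a fundamental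 domain $\mathcal F$ for $\Gamma$, the inequality $|d\lambda_{\nu_1}\wedge\dots\wedge d\lambda_{\nu_N}|\le\prod|d\lambda_{\nu_i}|$, and (6),
$$|c|_1\le\sum_{\Gamma\text{-orbits}}\int_{\mathcal T}\lambda_{\nu_0}|d\lambda_{\nu_1}|\cdots|d\lambda_{\nu_N}|=\int_{\mathcal F}\sum_{\nu_0,\dots,\nu_N}\lambda_{\nu_0}|d\lambda_{\nu_1}|\cdots|d\lambda_{\nu_N}|\le C_1^N\,\mathrm{vol}(M_\Gamma)<\infty .$$
Together with Section 9 this proves part 1 of Theorem 3 and completes Theorem 1. $\square$

**Remark (what is used of $m$).** The positivity in Theorem 1 and parts 2 and 3 of Theorem 3 use only completeness, invariance and the one-sided bound $d_{\mathrm{Teich}}\le C\,d_m$, which entered in Step 2 of Section 9. Parts 1 and 4 need the full bi-Lipschitz hypothesis. For example, on $\mathcal T_{1,1}=\mathbb H^2$ change the hyperbolic metric on the disjoint horoballs in the $\mathrm{SL}(2,\mathbb Z)$-orbit of $\{y\ge2\}$, equivariantly: on $\{y\ge2\}$ use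
$$\Big(\frac{1-\chi(y)}{y^2}+\chi(y)\Big)dx^2+\frac{dy^2}{y^2},$$
where $\chi$ is a smooth function with values in $[0,1]$, equal to $0$ near $y=2$ and to $1$ for $y\ge3$. This metric is invariant and everywhere at least the hyperbolic one, so it is complete and satisfies the one-sided bound. For $y\ge3$ its area element is $dx\,dy/y$, so every $M_\Gamma$ has infinite area, and (5) shows $\|M_\Gamma\|_{\mathrm{Lip}}=\infty$.
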